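# Monotone graphs that miss nearby points: the Brøndsted–Rockafellar property and reflexivity

## 1. A triangular matrix and a missing last coordinate

Take $\mathbb R^3$ with the norm $\|x\|_1=|x_1|+|x_2|+|x_3|$. Its dual is $\mathbb R^3$ with the norm $\|\cdot\|_\infty$. Consider
$$T_3=\begin{pmatrix}1&2&2\\0&1&2\\0&0&1\end{pmatrix},\qquad \langle x,T_3x\rangle=x_1^2+x_2^2+x_3^2+2x_1x_2+2x_1x_3+2x_2x_3=(x_1+x_2+x_3)^2 .$$
So $\langle x-y,T_3x-T_3y\rangle\ge 0$ for all $x,y$. Let $s=(1,1,1)$. The point $(0,s)$ does not lie on the graph of $T_3$, since $T_30=0\neq s$. Compare it with every graph point $(a,T_3a)$, writing $\sigma=a_1+a_2+a_3$: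
$$\langle 0-a,\,s-T_3a\rangle=\langle a,T_3a\rangle-\langle a,s\rangle=\sigma^2-\sigma\ \ge\ -\tfrac14 .$$
If this product were always $\ge 0$, we could add $(0,s)$ to the graph and keep it monotone. It falls short of that by at most $\frac14$. Is there then a graph point near $(0,s)$? Try $b=(0,0,\frac23)$. Then $T_3b=(\frac43,\frac43,\frac23)$, so
$$\|0-b\|_1=\tfrac23<1,\qquad \|s-T_3b\|_\infty=\big\|(-\tfrac13,-\tfrac13,\tfrac13)\big\|_\infty=\tfrac13<\tfrac12 .$$
The product of the two bounds, $1\cdot\frac12$, exceeds the shortfall $\frac14$, and a graph point within these bounds exists.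

The same works in $\mathbb R^N$ with the matrix $T_N$ that has $1$ on the diagonal, $2$ above it and $0$ below. Put $s=(1,\dots,1)$ and $b=\frac23e_N$, where $e_N$ is the last unit vector. Then $T_Nb=(\frac43,\dots,\frac43,\frac23)$, and the two distances are again $\frac23$ and $\frac13$. The vector $b$ sits on the last coordinate.

Now let $N=\infty$. On $\ell^1$, with dual $\ell^\infty$, put
$$(Tx)_k=x_k+2\sum_{n>k}x_n\qquad(k\ge1),$$
and $s=(1,1,1,\dots)\in\ell^\infty$. Then $|(Tx)_k|\le 2\|x\|_1$, so $T:\ell^1\to\ell^\infty$ is bounded. Expanding an absolutely convergent double sum gives $\langle x,Tx\rangle=\big(\sum_n x_n\big)^2$, and exactly as before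
$$\langle 0-a,\,s-Ta\rangle=\sigma^2-\sigma\ge-\tfrac14,\qquad \sigma=\sum_n a_n .$$
But $(Tx)_k\to0$ as $k\to\infty$ for every $x\in\ell^1$. Hence $\|s-Tb\|_\infty\ge\limsup_k|1-(Tb)_k|=1$ for every $b$. There is no last coordinate to use, and no point of the range of $T$ is within distance $\frac12$ of $s$.

So in $\mathbb R^N$ a small shortfall gave a graph point nearby, and in $\ell^1$ it did not. Which Banach spaces behave like $\mathbb R^N$?

## 2. Shortfall, distance, and the statement to be proved

Throughout, $X$ is a real Banach space with dual $X^*$ and $\langle\cdot,\cdot\rangle$ is the duality pairing. We regard $X$ as a subspace of $X^{**}$. A set-valued operator $A:X\rightrightarrows X^*$ is given by its graph, a subset of $X\times X^*$. Its range is $\operatorname{ran}A=\{a^*:(a,a^*)\in\operatorname{graph}A\}$.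

**Definition 1.** The operator $A$ is *monotone* if $\langle x-y,x^*-y^*\rangle\ge0$ for all $(x,x^*),(y,y^*)\in\operatorname{graph}A$. It is *maximally monotone* if it is monotone and its graph is not properly contained in the graph of any other monotone operator $X\rightrightarrows X^*$. It is a *linear relation* if its graph is a linear subspace of $X\times X^*$.

Here is a linear relation on $\mathbb R^2$ that is not a map: $\{((x,0),(x,t)):x,t\in\mathbb R\}$. It is monotone, because the pairing of $(x,0)$ with $(x,t)$ is $x^2$. It is maximal: if $(p-x)(p^*-x)+q(q^*-t)\ge0$ for all $x,t$, then letting $t$ vary forces $q=0$, and then $(p-x)(p^*-x)\ge0$ for all $x$ forces $p=p^*$.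

We measure the shortfall of a point by the number
$$m_A(x,x^*)=\inf_{(a,a^*)\in\operatorname{graph}A}\langle x-a,x^*-a^*\rangle .$$
The same formula makes sense for $(x^{**},x^*)\in X^{**}\times X^*$, and we shall write $m_A(x^{**},x^*)$ for it.

Let $A$ be maximally monotone. Its graph is nonempty, since a single point is a monotone graph. If $m_A(x,x^*)\ge0$ for some $(x,x^*)\in X\times X^*$, then adding $(x,x^*)$ to the graph keeps it monotone, so $(x,x^*)\in\operatorname{graph}A$. Conversely, if $(x,x^*)\in\operatorname{graph}A$, then $m_A(x,x^*)\ge0$ by monotonicity, and $m_A(x,x^*)\le0$ by the choice $(a,a^*)=(x,x^*)$. Therefore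
$$m_A\le 0\ \text{ on }X\times X^*,\qquad m_A(x,x^*)=0\iff(x,x^*)\in\operatorname{graph}A. \tag{1}$$

**Definition 2.** A maximally monotone operator $A:X\rightrightarrows X^*$ is of *Brøndsted–Rockafellar (BR) type* if, whenever $(x,x^*)\in X\times X^*$ and $\alpha,\beta>0$ satisfy $m_A(x,x^*)>-\alpha\beta$, there is $(b,b^*)\in\operatorname{graph}A$ with $\|x-b\|<\alpha$ and $\|x^*-b^*\|<\beta$.

An easy positive example is the zero operator, with graph $X\times\{0\}$. It is maximally monotone, because $\langle x-a,x^*\rangle\ge0$ for all $a\in X$ forces $x^*=0$. If $m_A(x,x^*)>-\infty$ then again $x^*=0$, and $(b,b^*)=(x,0)$ serves for every $\alpha,\beta$.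

A negative example is the operator $T$ on $\ell^1$. It is maximally monotone: it is linear with $\langle x,Tx\rangle\ge0$, so it is monotone. If $\langle x-a,x^*-Ta\rangle\ge0$ for all $a$, put $a=x-th$ with $t>0$, divide by $t$, and let $t\to0$. This gives $\langle h,x^*-Tx\rangle\ge0$ for all $h\in\ell^1$, so $x^*=Tx$. By Section 1, BR fails at $(0,s)$ with $\alpha=1$, $\beta=\frac12$.

**Theorem A.** *Let $X$ be a real Banach space. Every maximally monotone $A:X\rightrightarrows X^*$ is of BR type if and only if $X$ is reflexive.*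

This equivalence is posed as a conjecture in "Fifty Years of Maximal Monotonicity: Recent Progress on Maximal Monotonicity". We prove it, and then two sharper statements, Theorems B and C. Besides the Hahn–Banach theorem we use the following textbook facts.

Fenchel–Rockafellar duality. Let $V$ be a Banach space, $f:V\to(-\infty,\infty]$ proper and convex, $g:V\to\mathbb R$ convex and continuous, and $\inf_V(f+g)>-\infty$. Then there is $p\in V^*$ with $\inf_V(f+g)=-f^*(p)-g^*(-p)$, where $f^*(p)=\sup_v(\langle v,p\rangle-f(v))$.

Helly's theorem. If $x^{**}\in X^{**}$, $f_1,\dots,f_m\in X^*$ and $\varepsilon>0$, there is $x\in X$ with $\langle x,f_i\rangle=\langle x^{**},f_i\rangle$ for all $i$ and $\|x\|\le\|x^{**}\|+\varepsilon$.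

Basic sequences. A sequence $(v_n)$ is basic if every $v$ in $Z=\overline{\operatorname{span}}\{v_n\}$ has a unique norm-convergent expansion $v=\sum a_nv_n$. In that case the coefficients are given by continuous functionals $v_n^*\in Z^*$, and the partial-sum projections satisfy $P_Nv\to v$ for $v\in Z$. By the Banach–Grunblum criterion, nonzero vectors $(v_n)$ form a basic sequence iff there is $K$ with $\|\sum_{i\le m}a_iv_i\|\le K\|\sum_{i\le n}a_iv_i\|$ for all scalars and all $m\le n$.

## 3. Reflexive spaces: the graph meets a line of negative slope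

On $\mathbb R$, let $A(x)=\gamma x$ with $\gamma>0$, and take the point $(0,\lambda)$ with $\lambda>0$. Then $m_A(0,\lambda)=\inf_a(\gamma a^2-\lambda a)=-\lambda^2/(4\gamma)$. Suppose this is $>-\alpha\beta$. Draw the line of slope $-c$ through $(0,\lambda)$, with $c=\beta/\alpha$. It meets the graph where $\gamma a=\lambda-ca$, that is, at $a=\lambda/(\gamma+c)$. By the arithmetic–geometric mean inequality
$$\lambda<2\sqrt{\gamma\alpha\beta}\le\gamma\alpha+\beta=\alpha(\gamma+c),$$
so $a<\alpha$, and the vertical distance is $\lambda-\gamma a=ca<c\alpha=\beta$. The intersection point is the one we want.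

In a Hilbert space the same works for every maximally monotone $A$. Translate so that the given point is $(0,0)$. By Minty's theorem $A+cI$ is onto, so there is $(z,z^*)\in\operatorname{graph}A$ with $z^*=-cz$. Then $-c\|z\|^2=\langle z,z^*\rangle>-\alpha\beta$, which gives $\|z\|<\alpha$ and $\|z^*\|=c\|z\|<\beta$.

Without an inner product, what we need is a graph point with
$$\|z^*\|=c\|z\|,\qquad\langle z,z^*\rangle=-c\|z\|^2 . \tag{2}$$
The hand-made $b=\frac23e_N$ of Section 1 has this property. With $\alpha=1$, $\beta=\frac12$, $c=\frac12$ and the point $(0,s)$ moved to the origin, $z=b$ and $z^*=T_Nb-s$ have norms $\frac23,\frac13$ and pairing $-\frac29=-\frac12\cdot\frac49$.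

Put $g(y,y^*)=\frac c2\|y\|^2+\frac1{2c}\|y^*\|^2$. For all $(y,y^*)\in X\times X^*$,
$$\langle y,y^*\rangle+g(y,y^*)\ \ge\ -\|y\|\|y^*\|+g(y,y^*)=\tfrac12\big(\sqrt c\,\|y\|-\|y^*\|/\sqrt c\big)^2\ \ge\ 0, \tag{3}$$
and (2) says exactly that the left side is $0$. So one is tempted to minimize $\langle y,y^*\rangle+g(y,y^*)$ over $\operatorname{graph}A$. But neither the pairing nor the graph is convex, so there is no reason for a minimum to exist. The cure is to replace the pairing by a convex function that dominates it and agrees with it exactly on the graph.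

**Proposition 1.** *If $X$ is reflexive, every maximally monotone $A:X\rightrightarrows X^*$ is of BR type.*

*Proof.* Let $m_A(x,x^*)>-\alpha\beta$ and $c=\beta/\alpha$.

**Step 1.** *This step moves the point to the origin.* Replace $\operatorname{graph}A$ by $\operatorname{graph}A-(x,x^*)$. This is again maximally monotone, and the conclusion to be proved translates with it. So assume $(x,x^*)=(0,0)$; then
$$\inf_{(a,a^*)\in\operatorname{graph}A}\langle a,a^*\rangle>-\alpha\beta. \tag{4}$$

**Step 2.** *This step builds the convex substitute for the pairing.* Put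
$$F(y,y^*)=\sup_{(a,a^*)\in\operatorname{graph}A}\big(\langle y,a^*\rangle+\langle a,y^*\rangle-\langle a,a^*\rangle\big)=\langle y,y^*\rangle-m_A(y,y^*).$$
The second equality comes from expanding $\langle y-a,y^*-a^*\rangle$. As a supremum of continuous affine functions, $F$ is convex. By (1),
$$F(y,y^*)\ge\langle y,y^*\rangle,\qquad\text{with equality iff }(y,y^*)\in\operatorname{graph}A. \tag{5}$$
In particular $F$ is proper, because it is never $-\infty$ and is finite on the nonempty graph. For $A(x)=\gamma x$ on $\mathbb R$ one finds $F(y,y^*)=(\gamma y+y^*)^2/(4\gamma)$ and $F(y,y^*)-yy^*=(\gamma y-y^*)^2/(4\gamma)$, in accordance with (5).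

**Step 3.** *This step produces a candidate by duality.* By (5) and (3), $F+g\ge0$ on $X\times X^*$, and $g$ is finite, continuous and convex. Since $X$ is reflexive, the dual of $X\times X^*$ is $X^*\times X$, with $(z^*,z)$ acting by $(y,y^*)\mapsto\langle y,z^*\rangle+\langle z,y^*\rangle$. The conjugate of $g$ is
$$g^*(z^*,z)=\sup_{r\ge0}\big(r\|z^*\|-\tfrac c2r^2\big)+\sup_{r\ge0}\big(r\|z\|-\tfrac1{2c}r^2\big)=\tfrac1{2c}\|z^*\|^2+\tfrac c2\|z\|^2,$$
and $g^*(-z^*,-z)=g^*(z^*,z)$. Fenchel–Rockafellar duality and $\inf(F+g)\ge0$ therefore give $(z^*,z)\in X^*\times X$ with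
$$F^*(z^*,z)+\tfrac1{2c}\|z^*\|^2+\tfrac c2\|z\|^2\le0. \tag{6}$$

**Step 4.** *This step bounds $F^*$ from below by $F$ with the variables exchanged.* In the supremum defining $F^*$, keep only the points of $\operatorname{graph}A$. There $F(a,a^*)=\langle a,a^*\rangle$, so
$$F^*(z^*,z)\ge\sup_{(a,a^*)\in\operatorname{graph}A}\big(\langle a,z^*\rangle+\langle z,a^*\rangle-\langle a,a^*\rangle\big)=F(z,z^*)\ge\langle z,z^*\rangle. \tag{7}$$

**Step 5.** *This step shows that the candidate lies on the graph and is close to the origin.* From (6), (7) and (3),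
$$0\ge F(z,z^*)+g(z,z^*)\ge\langle z,z^*\rangle+g(z,z^*)\ge\tfrac12\big(\sqrt c\,\|z\|-\|z^*\|/\sqrt c\big)^2\ge0,$$
so all of these are equalities. First, $F(z,z^*)=\langle z,z^*\rangle$, and by (5) $(z,z^*)\in\operatorname{graph}A$. Next, $\|z^*\|=c\|z\|$. Finally $\langle z,z^*\rangle=-g(z,z^*)=-c\|z\|^2$. So (2) holds at a graph point. By (4), $-c\|z\|^2>-\alpha\beta$, that is, $\|z\|^2<\alpha\beta/c=\alpha^2$. Hence $\|z\|<\alpha$ and $\|z^*\|=c\|z\|<\beta$. $\square$

## 4. Where the duality argument leaves $X\times X^*$

Let us run the same argument in a general $X$. Steps 1 and 2 survive. In Step 3 the dual of $X\times X^*$ is $X^*\times X^{**}$, so the candidate is a pair $(z^*,z^{**})$. In Step 4, restricting to the graph gives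
$$F^*(z^*,z^{**})\ \ge\ \sup_{(a,a^*)\in\operatorname{graph}A}\big(\langle a,z^*\rangle+\langle z^{**},a^*\rangle-\langle a,a^*\rangle\big)=\langle z^{**},z^*\rangle-m_A(z^{**},z^*).$$
To continue we need $m_A(z^{**},z^*)\le0$. Maximality gives this at points of $X\times X^*$ only, and says nothing about $X^{**}\times X^*$. This is where the proof stops. Even if that inequality held, the next conclusion would concern a point $z^{**}$ that need not lie in $X$. The missing inequality, and a strengthening of it, have names.

**Definition 3.** A maximally monotone $A$ is of *type (NI)* if $m_A(x^{**},x^*)\le0$ for all $(x^{**},x^*)\in X^{**}\times X^*$. It is of *(Gossez) type (D)* if, whenever $m_A(x^{**},x^*)\ge0$, there is a bounded net $(a_i,a_i^*)$ in $\operatorname{graph}A$ with $a_i\to x^{**}$ weak$^*$ and $a_i^*\to x^*$ in norm.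

The zero operator has both properties. Indeed $m_A(x^{**},x^*)=\inf_{a\in X}\langle x^{**}-a,x^*\rangle$ is $-\infty$ if $x^*\ne0$ and $0$ if $x^*=0$. In the second case Goldstine's theorem gives a bounded net $a_i\to x^{**}$ weak$^*$, and we take $a_i^*=0$.

The operator $T$ on $\ell^1$ is not of type (NI). Let $\eta\in(\ell^1)^{**}$ be a weak$^*$ cluster point of the unit vectors $(e_n)$. Then $\langle\eta,s\rangle=1$, while $\langle\eta,Ta\rangle=0$ because $\langle e_n,Ta\rangle=(Ta)_n\to0$. With $\sigma=\sum a_n$,
$$\langle\eta-a,\,2s-Ta\rangle=2-2\sigma+\sigma^2=1+(1-\sigma)^2\ge1 .$$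

This tells us what to build in an arbitrary nonreflexive space. We want $s\in X^*$, a bounded sequence $(e_n)$ with $\langle e_n,s\rangle=1$, and a maximally monotone operator whose graph satisfies
$$\langle a,a^*\rangle=c\,\langle a,s\rangle^2\qquad\text{and}\qquad\langle e_n,a^*\rangle\to0 .$$
The first property keeps the shortfall at $(0,\lambda s)$ under control, and the second keeps $\lambda s$ away from the range. In $\ell^1$ the coordinates with respect to the $e_n$ were used to write down the operator, so we ask in addition that $(e_n)$ be basic.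

## 5. Basic sequences on a hyperplane

An arbitrary basic sequence will not do. For the unit vectors of $c_0$ there is no $s\in\ell^1=c_0^*$ that takes the value $1$ on all of them, since the coordinates of $s$ tend to $0$. But $c_0$ has another basis, $e_n=(1,\dots,1,0,0,\dots)$ with $n$ ones. Here $\|e_n\|=1$, and the first coordinate functional $s=(1,0,0,\dots)$ satisfies $\|s\|=1$ and $\langle e_n,s\rangle=1$ for all $n$. Grunblum's inequality holds with $K=2$, because $\|\sum_{i\le m}a_ie_i\|=\max_{j\le m}|\sum_{i=j}^ma_i|$ and $\sum_{i=j}^m=\sum_{i=j}^n-\sum_{i=m+1}^n$. For $v\in c_0$ the expansion is $v=\sum_n(v_n-v_{n+1})e_n$: the $N$-th partial sum has $j$-th coordinate $v_j-v_{N+1}$ for $j\le N$ and $0$ for $j>N$, so it converges to $v$ in norm.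

In a reflexive space such sequences do not exist. A bounded sequence would have a weak cluster point $y$ in $\overline{\operatorname{span}}\{e_n\}$. Every coordinate of $y$ is a cluster point of a sequence that is eventually $0$, so $y=0$. But $\langle y,s\rangle=1$.

**Lemma 2.** *Let $X$ be nonreflexive and $0<\varepsilon\le1$. There are $s\in X^*$ and a basic sequence $(e_n)$ in $X$ with*
$$1\le\|s\|\le1+\varepsilon,\qquad\|e_n\|\le1+\varepsilon,\qquad\langle e_n,s\rangle=1\quad\text{for all }n.$$

The plan is to start from a point $x^{**}\in X^{**}\setminus X$ and choose $e_n\in X$ that agree with $x^{**}$ on more and more functionals. The differences $u_n=e_n-x^{**}$ can be made basic by the usual selection argument. The remaining work is to pass from $(u_n)$ to $(e_n)$, that is, to undo the shift by $x^{**}$.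

*Proof.*

**Step 1.** *This step chooses $x^{**}$ and $s$.* Pick $x^{**}\in X^{**}\setminus X$ with $\|x^{**}\|=1$. There is $f\in X^*$ with $\|f\|\le1$ and $\langle x^{**},f\rangle\ge\frac1{1+\varepsilon}$. Put $s=f/\langle x^{**},f\rangle$. Then $\langle x^{**},s\rangle=1$ and $\|s\|\le1+\varepsilon$. Since $1=\langle x^{**},s\rangle\le\|s\|$, also $\|s\|\ge1$.

**Step 2.** *This step selects the $e_n$ so that $u_n=e_n-x^{**}$ is basic in $X^{**}$.* Fix $\varepsilon_n\in(0,1)$ with $\prod(1-\varepsilon_n)\ge\frac12$. By Helly choose $e_1\in X$ with $\langle e_1,s\rangle=\langle x^{**},s\rangle=1$ and $\|e_1\|\le1+\varepsilon$. Given $e_1,\dots,e_n$, let $F_n=\operatorname{span}\{u_1,\dots,u_n\}\subset X^{**}$. Its unit sphere is compact, so it has a finite $\frac{\varepsilon_n}2$-net $y_1,\dots,y_r$. Choose $f_j$ in the unit sphere of $X^*$ with $\langle y_j,f_j\rangle\ge1-\frac{\varepsilon_n}2$. Any unit vector $y\in F_n$ is within $\frac{\varepsilon_n}2$ of some $y_j$, so $\langle y,f_j\rangle\ge1-\varepsilon_n$. With $\Phi_n=\{f_1,\dots,f_r\}$ we thus have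
$$\max_{f\in\Phi_n}|\langle y,f\rangle|\ge(1-\varepsilon_n)\|y\|\qquad(y\in F_n).$$
By Helly choose $e_{n+1}\in X$ with $\|e_{n+1}\|\le1+\varepsilon$ and $\langle e_{n+1},f\rangle=\langle x^{**},f\rangle$ for all $f\in\Phi_n\cup\{s\}$. Then $\langle e_{n+1},s\rangle=1$, and $\langle u_{n+1},f\rangle=0$ for $f\in\Phi_n$. So for $y\in F_n$ and $t\in\mathbb R$,
$$\|y+tu_{n+1}\|\ge\max_{f\in\Phi_n}|\langle y+tu_{n+1},f\rangle|=\max_{f\in\Phi_n}|\langle y,f\rangle|\ge(1-\varepsilon_n)\|y\|.$$
Iterating from $m$ to $n$,
$$\Big\|\sum_{i\le m}a_iu_i\Big\|\le\prod_{i=m}^{n-1}(1-\varepsilon_i)^{-1}\Big\|\sum_{i\le n}a_iu_i\Big\|\le2\Big\|\sum_{i\le n}a_iu_i\Big\|\qquad(m\le n). \tag{8}$$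
Each $u_n$ is nonzero because $x^{**}\notin X$. By Banach–Grunblum, $(u_n)$ is basic.

**Step 3.** *This step drops finitely many terms so that $x^{**}$ is independent of the rest.* A vector in $\bigcap_N\overline{\operatorname{span}}\{u_n:n\ge N\}$ has all coefficients with respect to $(u_n)$ equal to $0$, so it is $0$. Since $x^{**}\neq0$, there is $N$ with $x^{**}\notin E:=\overline{\operatorname{span}}\{u_n:n\ge N\}$. Discard the first $N-1$ terms and relabel. The inequality (8) persists, as one sees by taking the discarded coefficients equal to $0$, and so do the properties of the $e_n$. Now $E=\overline{\operatorname{span}}\{u_n\}$ and $x^{**}\notin E$.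

**Step 4.** *This step sets up bounded maps that go between sums of $u_i$ and sums of $e_i$.* From $e_i$ to $u_i$: by Hahn–Banach there is a bounded functional $\psi$ on $X^{**}$ with $\psi|_E=0$ and $\psi(x^{**})=1$. Hence $Qv=v-\psi(v)x^{**}$ is a bounded projection of $E\oplus\mathbb Rx^{**}$ onto $E$ with kernel $\mathbb Rx^{**}$, and $Qe_n=Q(u_n+x^{**})=u_n$. From $u_i$ to $e_i$: since $X$ is closed in $X^{**}$ and $x^{**}\notin X$, there is $\varphi\in X^{***}$ with $\varphi|_X=0$ and $\varphi(x^{**})=1$. Then $\varphi(u_n)=-1$, so for $w=\sum_{i\le m}a_iu_i$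
$$\sum_{i\le m}a_ie_i=w+\Big(\sum_{i\le m}a_i\Big)x^{**}=w-\varphi(w)x^{**}.$$

**Step 5.** *This step verifies Grunblum's inequality for $(e_n)$.* Using $\|x^{**}\|=1$, then (8), then $Q$, we get for $m\le n$
$$\Big\|\sum_{i\le m}a_ie_i\Big\|\le(1+\|\varphi\|)\Big\|\sum_{i\le m}a_iu_i\Big\|\le2(1+\|\varphi\|)\Big\|\sum_{i\le n}a_iu_i\Big\|\le2(1+\|\varphi\|)\|Q\|\Big\|\sum_{i\le n}a_ie_i\Big\|.$$
The $e_n$ are nonzero because $\langle e_n,s\rangle=1$. So $(e_n)$ is basic. $\square$

## 6. A rank-one form with a skew correction

From now on $X$ is nonreflexive, and $s$, $(e_n)$ come from Lemma 2 for some $\varepsilon\in(0,1]$. Let $Y=\overline{\operatorname{span}}\{e_n\}$, with biorthogonal functionals $e_n^*\in Y^*$ and partial-sum projections $P_N$ on $Y$. For $x\in Y$ write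
$$x_n=\langle x,e_n^*\rangle,\qquad\sigma_N(x)=\sum_{n\le N}x_n=\langle P_Nx,s\rangle,\qquad\sigma(x)=\langle x,s\rangle .$$
Since $P_Nx\to x$, we have $\sigma_N(x)\to\sigma(x)$. So $\sum x_n$ converges to $\sigma(x)$, and $x_n\to0$.

We want the quadratic form $\sigma(x)^2$. The first operator that comes to mind is the rank-one map $x\mapsto\sigma(x)s$. It has this quadratic form, but $\lambda s$ is the image of $\lambda e_1$, so its range contains the very point we wish to avoid. In coordinates its matrix has all entries equal to $1$, so $\langle e_k,\sigma(x)s\rangle=\sigma(x)$ does not tend to $0$ in $k$. A skew-symmetric matrix can be added without changing the quadratic form. Add $+1$ above the diagonal and $-1$ below. The sum has $1$ on the diagonal, $2$ above and $0$ below, and its $k$-th row applied to $x$ is $x_k+2\sum_{n>k}x_n$, a tail that tends to $0$. This is the matrix of Section 1.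

**Definition 4.** For $c>0$ let $A=A_c$ be the linear relation
$$\operatorname{graph}A=\Big\{(x,x^*)\in Y\times X^*:\ \langle e_k,x^*\rangle=c\Big(x_k+2\sum_{n>k}x_n\Big)\ \text{for all }k\Big\}.$$

Since $\sum_{n>k}x_n=\sigma(x)-\sum_{n\le k}x_n$, the condition is equivalent to
$$\langle e_k,x^*\rangle=c\Big(2\sigma(x)-x_k-2\sum_{n<k}x_n\Big)\qquad\text{for all }k. \tag{9}$$

*Example.* On $c_0$ take $e_n=(1,\dots,1,0,\dots)$ and $s=(1,0,0,\dots)$ as in Section 5, and $c=1$. The coefficients of $v\in c_0$ are $v_k-v_{k+1}$, so $\sum_{n>k}$ of them is $v_{k+1}$, and the condition on $x^*\in\ell^1$ reads $x_1^*+\dots+x_k^*=v_k+v_{k+1}$. That is,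
$$x_1^*=v_1+v_2,\qquad x_k^*=v_{k+1}-v_{k-1}\quad(k\ge2).$$
The sum $\sum_{k\le N}v_kx_k^*$ telescopes to $v_1^2+v_Nv_{N+1}$, so the pairing is $v_1^2=\langle v,s\rangle^2$. Every $x^*$ in the range has $\sum_kx_k^*=\lim_k(v_k+v_{k+1})=0$. Since $|\sum_kx^*_k|\le\|x^*\|_1$, the vector $\lambda s$ has distance at least $\lambda$ from the range for $\lambda>0$. Here the domain is not all of $c_0$. For $v_{2j}=(-1)^j/j$ and $v_k=0$ for odd $k$, the entries $v_{2j+2}-v_{2j}=(-1)^{j+1}\big(\frac1{j+1}+\frac1j\big)$ are not summable.

This example shows where the maximality argument for $T$ on $\ell^1$ stops. That argument moved from $x$ in every direction $h$ inside the domain. Here a candidate $x$ is not known to be in the domain, nor even in $Y$. The proof below tests only against finite combinations of the $e_k$, which are always in the domain, and recovers the rest from a discriminant.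

**Lemma 3.** *$A$ is maximally monotone. For every $(x,x^*)\in\operatorname{graph}A$:*
(a) $\langle x,x^*\rangle=c\,\langle x,s\rangle^2$; (b) $\lim_k\langle e_k,x^*\rangle=0$.

*Proof.* Statement (b) is immediate from the definition, because $x_k\to0$ and the tails of the convergent series $\sum x_n$ tend to $0$. For the rest we use the identity
$$\sum_{k\le N}x_k\Big(x_k+2\sum_{n<k}x_n\Big)=\sigma_N(x)^2, \tag{10}$$
which is the expansion of the square.

**Step 1.** *This step proves (a) and monotonicity.* By (9) and (10),
$$\langle P_Nx,x^*\rangle=\sum_{k\le N}x_k\langle e_k,x^*\rangle=c\big(2\sigma(x)\sigma_N(x)-\sigma_N(x)^2\big).$$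
As $N\to\infty$ the left side tends to $\langle x,x^*\rangle$ and the right side to $c\,\sigma(x)^2$. This is (a). The difference of two graph points lies in the linear subspace $\operatorname{graph}A$, so by (a) its pairing is $\ge0$, and $A$ is monotone.

For maximality, let $(x,x^*)\in X\times X^*$ satisfy $\langle x-a,x^*-a^*\rangle\ge0$ for all $(a,a^*)\in\operatorname{graph}A$. We must show $(x,x^*)\in\operatorname{graph}A$.

**Step 2.** *This step shows $x\in Y$, so that $x$ has coordinates.* Let $f\in X^*$ vanish on $Y$ and $t\in\mathbb R$. Then $(0,tf)\in\operatorname{graph}A$, so $\langle x,x^*\rangle-t\langle x,f\rangle\ge0$ for all $t$. Hence $\langle x,f\rangle=0$. Since this holds for every $f$ that vanishes on the closed subspace $Y$, Hahn–Banach gives $x\in Y$.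

**Step 3.** *This step determines $x^*$ on $Y$ up to one unknown number $\mu$.* Let $a=\sum a_ke_k$ be a finite sum. Let $a^*\in X^*$ be a Hahn–Banach extension of the functional $c\sum_ka_k\big(e_k^*+2\sum_{n<k}e_n^*\big)\in Y^*$. Then $\langle e_j,a^*\rangle=c\,(a_j+2\sum_{k>j}a_k)$, so $(a,a^*)\in\operatorname{graph}A$, and $\langle a,a^*\rangle=c\langle a,s\rangle^2$ by (a). Because $x\in Y$, the value $\langle x,a^*\rangle$ does not depend on the extension, and
$$\ell(a):=\langle a,x^*\rangle+\langle x,a^*\rangle=\sum_ka_k\Big(\langle e_k,x^*\rangle+c\,x_k+2c\sum_{n<k}x_n\Big)$$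
is linear in $a$. Apply the hypothesis to $(ta,ta^*)\in\operatorname{graph}A$:
$$\langle x,x^*\rangle-t\,\ell(a)+t^2c\,\langle a,s\rangle^2\ge0\qquad\text{for all }t\in\mathbb R. \tag{11}$$
If $\langle a,s\rangle=0$, then (11) forces $\ell(a)=0$. So on $\operatorname{span}\{e_n\}$ the kernel of $s$ is contained in that of $\ell$, and $\ell=\mu s$ there for some $\mu\in\mathbb R$. Taking $a=e_k$, for which $\langle e_k,s\rangle=1$, gives
$$\langle e_k,x^*\rangle=\mu-c\Big(x_k+2\sum_{n<k}x_n\Big)\qquad\text{for all }k. \tag{12}$$
Taking $a=e_1$ in (11), the quadratic $\langle x,x^*\rangle-t\mu+ct^2$ is $\ge0$ for all $t$, so its discriminant is $\le0$: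
$$\mu^2\le4c\,\langle x,x^*\rangle. \tag{13}$$
Comparing (12) with (9), what is left is to prove $\mu=2c\,\sigma(x)$.

**Step 4.** *This step computes $\langle x,x^*\rangle$ from (12) and uses (13) to determine $\mu$.* By (12) and (10), $\langle P_Nx,x^*\rangle=\mu\,\sigma_N(x)-c\,\sigma_N(x)^2$. Letting $N\to\infty$ and writing $\sigma=\sigma(x)$, we get $\langle x,x^*\rangle=\mu\sigma-c\sigma^2$. Now (13) reads
$$\mu^2-4c\mu\sigma+4c^2\sigma^2=(\mu-2c\sigma)^2\le0 .$$
So $\mu=2c\sigma$, and (12) becomes (9). Hence $(x,x^*)\in\operatorname{graph}A$. $\square$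

## 7. Small shortfall, large gap, and the proof of Theorem A

**Lemma 4.** *For every $\lambda>0$,*
$$\inf_{(a,a^*)\in\operatorname{graph}A}\langle0-a,\lambda s-a^*\rangle\ge-\frac{\lambda^2}{4c},\qquad\operatorname{dist}(\lambda s,\operatorname{ran}A)\ge\frac\lambda{1+\varepsilon}.$$

*Proof.* By Lemma 3(a), $\langle-a,\lambda s-a^*\rangle=c\langle a,s\rangle^2-\lambda\langle a,s\rangle$. The real quadratic $c\tau^2-\lambda\tau$ is smallest at $\tau=\lambda/(2c)$, where it equals $-\lambda^2/(4c)$. For the distance, let $a^*\in\operatorname{ran}A$. We test on the vectors $e_k$, using $\|e_k\|\le1+\varepsilon$, $\langle e_k,s\rangle=1$ and Lemma 3(b):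
$$\|\lambda s-a^*\|\ge\limsup_k\frac{|\langle e_k,\lambda s-a^*\rangle|}{\|e_k\|}\ge\limsup_k\frac{|\lambda-\langle e_k,a^*\rangle|}{1+\varepsilon}=\frac\lambda{1+\varepsilon}.\qquad\square$$

The first bound is controlled by $c$, and the second does not involve $c$ at all.

*Proof of Theorem A.* If $X$ is reflexive, every maximally monotone operator is BR by Proposition 1. If $X$ is nonreflexive, take $\varepsilon=1$, $c=1$, $\lambda=1$, and the point $(0,s)$ with $\alpha=1$, $\beta=\frac12$. By Lemma 4, $m_A(0,s)\ge-\frac14>-\frac12=-\alpha\beta$. Yet $\|s-b^*\|\ge\frac12=\beta$ for every $(b,b^*)\in\operatorname{graph}A$. So $A$, which is maximally monotone by Lemma 3, is not of BR type. $\square$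

## 8. Reflexivity, closed ranges, (D) and (NI)

The gap in Lemma 4 concerns the range alone, and the obstruction of Section 4 concerns (NI). Both are properties of the same relation $A_c$, and this yields several characterizations at once.

**Theorem B.** *For a real Banach space $X$ the following are equivalent.*

1. *$X$ is reflexive.*
2. *Every maximally monotone operator $X\rightrightarrows X^*$ is BR.*
3. *For every maximally monotone $A$ and all $(x,x^*)$: if $\inf_{\operatorname{graph}A}\langle x-a,x^*-a^*\rangle>-\infty$, then $x^*\in\overline{\operatorname{ran}A}$.*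
4. *Every maximally monotone operator is of type (D).*
5. *Every maximally monotone operator is of type (NI).*

*Each of 2–5 remains equivalent to 1 if "operator" is restricted to "linear relation" (graph a linear subspace).*

*Proof.* We prove 1⇒2⇒3 and 1⇒4⇒5, and then that 3 and 5 each fail in a nonreflexive space.

**Step 1.** *This step goes from 1 to 3 through 2.* That 1 implies 2 is Proposition 1. For 2⇒3, fix a BR operator $A$ and $(x,x^*)$ with $m_A(x,x^*)>-\infty$. Given $\beta>0$, choose $\alpha$ so large that $m_A(x,x^*)>-\alpha\beta$. BR yields $b^*\in\operatorname{ran}A$ with $\|x^*-b^*\|<\beta$. As $\beta$ was arbitrary, $x^*\in\overline{\operatorname{ran}A}$.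

**Step 2.** *This step goes from 1 to 5 through 4.* If $X$ is reflexive and $m_A(x^{**},x^*)\ge0$, then $x^{**}\in X$, and $(x^{**},x^*)\in\operatorname{graph}A$ by maximality. A constant net shows that $A$ is of type (D). For 4⇒5, fix an $A$ of type (D) and suppose $m_A(x^{**},x^*)>0$ for some point. Type (D) gives a net $(a_i,a_i^*)$ in $\operatorname{graph}A$ with $x^{**}-a_i$ bounded and $x^*-a_i^*\to0$ in norm. Then $\langle x^{**}-a_i,x^*-a_i^*\rangle\to0$, although all these numbers are at least $m_A(x^{**},x^*)>0$. This is a contradiction.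

**Step 3.** *This step checks that the restriction to linear relations costs nothing in Steps 1 and 2.* The implications from 1 hold for all maximally monotone operators, in particular for linear relations. The implications 2⇒3 and 4⇒5 were proved for each fixed $A$, so they hold within the class of linear relations.

**Step 4.** *This step shows that in a nonreflexive $X$ the linear relation $A_c$ violates 3.* By Lemma 4 with any $\lambda>0$, the infimum at $(0,\lambda s)$ is finite, while $\lambda s\notin\overline{\operatorname{ran}A_c}$.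

**Step 5.** *This step shows that in a nonreflexive $X$ the linear relation $A_c$ violates 5.* Let $\eta\in X^{**}$ be a weak$^*$ cluster point of the bounded sequence $(e_n)$; it exists by the Banach–Alaoglu theorem. Then $\langle\eta,s\rangle=1$, and $\langle\eta,a^*\rangle=0$ for all $a^*\in\operatorname{ran}A_c$ by Lemma 3(b). So for $(a,a^*)\in\operatorname{graph}A_c$, by Lemma 3(a),
$$\langle\eta-a,\,2cs-a^*\rangle=2c-2c\langle a,s\rangle+c\langle a,s\rangle^2=c+c\,(1-\langle a,s\rangle)^2\ge c>0 .$$
Thus $m_{A_c}(\eta,2cs)\ge c>0$. So $A_c$ is not of type (NI), and by Step 2 it is not of type (D).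

Hence 3 implies 1 and 5 implies 1, also when only linear relations are considered. $\square$

## 9. How far the range can be from a point of tiny shortfall

In Lemma 4 we are free to choose $c$ large, which makes the shortfall as small as we like at no cost in distance. We can also choose $\lambda$.

**Theorem C (quantitative failure).** *Let $X$ be nonreflexive.*

*(i) For every $\varepsilon\in(0,1)$ there are a maximally monotone linear relation $A$ and $x^*\in X^*$ with $\|x^*\|=1$, such that*
$$\inf_{\operatorname{graph}A}\langle0-a,x^*-a^*\rangle\ge-\varepsilon\qquad\text{and}\qquad\operatorname{dist}(x^*,\operatorname{ran}A)\ge1-\varepsilon .$$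
*The limiting constants $0$ and $1$ are best possible: $\operatorname{dist}(x^*,\operatorname{ran}A)\le1$ for every linear relation and unit $x^*$, and if the infimum is $\ge0$ (for a maximally monotone $A$) the distance is $0$.*

*(ii) For all $\delta,K>0$ there are a maximally monotone linear relation $A$ and $x^*\in X^*$ with $\inf_{\operatorname{graph}A}\langle0-a,x^*-a^*\rangle\ge-\delta$ and $\operatorname{dist}(x^*,\operatorname{ran}A)\ge K$.*

*In particular, no weakened BR property, in which the conclusion $\|x-b\|<\alpha$, $\|x^*-b^*\|<\beta$ is replaced by $\|x^*-b^*\|<\psi(\alpha,\beta)$ for some function $\psi:(0,\infty)^2\to(0,\infty)$, holds for all maximally monotone operators on $X$, even for one single pair $(\alpha,\beta)$.*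

*Proof.*

**Step 1.** *This step proves the estimates in (i) by normalizing $s$.* Choose $\varepsilon'\in(0,1]$ with $(1+\varepsilon')^{-2}\ge1-\varepsilon$. Apply Lemma 2 with $\varepsilon'$ in place of $\varepsilon$, and put $x^*=s/\|s\|$. This is $\lambda s$ with $\lambda=1/\|s\|\in[\frac1{1+\varepsilon'},1]$. Lemma 4 gives
$$\operatorname{dist}(x^*,\operatorname{ran}A_c)\ge\frac\lambda{1+\varepsilon'}\ge\frac1{(1+\varepsilon')^2}\ge1-\varepsilon,\qquad\inf_{\operatorname{graph}A_c}\langle0-a,x^*-a^*\rangle\ge-\frac{\lambda^2}{4c}\ge-\frac1{4c}.$$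
The last number is $\ge-\varepsilon$ as soon as $c\ge\frac1{4\varepsilon}$.

**Step 2.** *This step proves that the constants in (i) are optimal.* The range of a linear relation contains $0$, so the distance of $x^*$ from it is at most $\|x^*\|=1$. If $A$ is maximally monotone and the infimum at $(0,x^*)$ is $\ge0$, then $(0,x^*)\in\operatorname{graph}A$ by (1), and the distance is $0$.

**Step 3.** *This step proves (ii) by scaling $\lambda$.* Use Lemmas 2 and 4 with parameter $\varepsilon=1$, and take $\lambda=2K$, $c\ge K^2/\delta$ and $x^*=\lambda s$. The distance is at least $2K/2=K$, and the infimum is at least $-4K^2/(4c)=-K^2/c\ge-\delta$.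

**Step 4.** *This step deduces the last statement.* Given $(\alpha,\beta)$ and $\psi$, apply (ii) with $\delta=\alpha\beta/2$ and $K=\psi(\alpha,\beta)$. The infimum at $(0,x^*)$ is at least $-\alpha\beta/2>-\alpha\beta$, so the hypothesis of BR holds. But $\|x^*-b^*\|\ge\psi(\alpha,\beta)$ for every $(b,b^*)\in\operatorname{graph}A$. $\square$
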